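
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The $p$-harmonic measures on the two sides of the snowflake are mutually singular}


\begin{abstract}
We prove that for every $p\in(1,\infty)$ the $p$-harmonic measures associated with positive $p$-harmonic functions on the two sides of the Van Koch snowflake, vanishing on the curve, are mutually singular. The exponents on the two sides may even be different. The proof compares the two measures near the tips of the bumps of the curve, which occur near every point at every scale: near a tip one side lies in a $120^\circ$ sector and the other side contains a $240^\circ$ sector, and two explicit barriers show that the two measures of small discs at the tip scale differently.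
\end{abstract}

\section{The problem and the idea}

\subsection*{Statement}

Let $\Gamma\subset\mathbf R^2$ be the Van Koch snowflake, and let $\Omega_1$ and $\Omega_2$ be the bounded and the unbounded component of $\mathbf R^2\setminus\Gamma$. Fix $i\in\{1,2\}$ and $1<p<\infty$. An \emph{admissible pair} $(N_i,u_i)$ on the $\Omega_i$ side, with exponent $p$, consists of a bounded open neighborhood $N_i$ of $\Gamma$ and a function $u_i>0$ in $W^{1,p}(\Omega_i\cap N_i)$ that is $p$-harmonic there,
\[
\int|\nabla u_i|^{p-2}\langle\nabla u_i,\nabla\theta\rangle\,dx=0\qquad\text{for all }\theta\in C_0^\infty(\Omega_i\cap N_i),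
\]
and has boundary value $0$ on $\Gamma$ in the $W^{1,p}$ Sobolev sense. Extended by $u_i\equiv0$ to $N_i\setminus\Omega_i$, the function $u_i$ belongs to $W^{1,p}(N_i)$, and there is a unique positive Borel measure $\mu_i$ on $\mathbf R^2$, with support contained in $\Gamma$, such that
\begin{equation}\label{eq:mu}
\int|\nabla u_i|^{p-2}\langle\nabla u_i,\nabla\phi\rangle\,dx=-\int\phi\,d\mu_i\qquad\text{for all }\phi\in C_0^\infty(N_i).
\end{equation}
This $\mu_i$ is the \emph{$p$-harmonic measure} on $\Gamma$ from the side $\Omega_i$ associated with $u_i$. When the boundary and $|\nabla u_i|$ are smooth, $d\mu_i=|\nabla u_i|^{p-1}\,dH^1$. So $\mu_i$ records how steeply $u_i$ leaves the value $0$ at the boundary.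

If $\Gamma$ were a straight line, say $\{x_2=0\}$, we could take $u_1=x_2^+$ and $u_2=x_2^-$. Linear functions are $p$-harmonic for every $p$, and both measures would be length. On a rough curve the two sides can look very different near a point, and one may ask whether the two measures still see each other at all. For the snowflake this question is posed in \cite{BIRS}: \emph{are the $p$-harmonic measures on the two sides of a snowflake mutually singular?} For $p=2$ the answer is yes \cite{BCGJ}. For $p\ne2$ the equation is nonlinear, and the conformal maps available for $p=2$ no longer preserve it. For instance, $\operatorname{Re}z^2$ is the composition of a linear function with $z\mapsto z^2$, and formula \eqref{eq:plap} below, with $\alpha=k=2$, shows that it is not $p$-harmonic when $p\ne2$. The answer is nevertheless the same for all $p$.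

\begin{theorem}\label{thm:main}
Let $\Gamma$ be the Van Koch snowflake and let $p_1,p_2\in(1,\infty)$. For $i=1,2$ let $(N_i,u_i)$ be an admissible pair on the $\Omega_i$ side with exponent $p_i$, and let $\mu_i$ be its measure. Then $\mu_1\perp\mu_2$. In particular, for every $p\in(1,\infty)$, $\mu_1\perp\mu_2$ for all admissible pairs with the same exponent $p$ on both sides.
\end{theorem}

\subsection*{The idea in the simplest case}

Let $p=2$ and replace the snowflake by a single corner: the two rays from the origin that bound the sector $S=\{|\vartheta|\le\pi/3\}$ of opening $120^\circ$. Positive harmonic functions vanishing on the rays are, inside and outside $S$,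
\[
u_t=R^{3/2}\cos\tfrac32\vartheta,\qquad u_f=R^{3/4}\cos\tfrac34\vartheta',
\]
where $\vartheta'$ is the angle measured from the opposite axis ($t$ for thin, $f$ for fat). On each ray the gradients have size $\frac32R^{1/2}$ and $\frac34R^{-1/4}$. Integrating them over the two rays gives
\[
\mu_t(B(0,\varepsilon))=2\varepsilon^{3/2},\qquad \mu_f(B(0,\varepsilon))=2\varepsilon^{3/4}.
\]
With $\varepsilon=\frac1{16}$, the small disc carries $\frac1{64}$ of the mass of the unit disc for $\mu_t$ and $\frac18$ of it for $\mu_f$. Hence the two measures are not proportional near the corner, even approximately.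

Suppose now that $\mu_1$ and $\mu_2$ are not mutually singular. By differentiation of measures there is a point $x\in\Gamma$ near which $\mu_2$ is, at all small scales, nearly a constant multiple of $\mu_1$; the error in a disc $B(x,r)$ is $o(\mu_1(B(x,r)))$ as $r\to0$. A corner at one point does no harm to this, since $x$ may lie elsewhere. But the snowflake has, in \emph{every} small disc $B(x,r)$ with $x\in\Gamma$ and at a size comparable with $r$, the tip of a bump, where locally one side lies in a $120^\circ$ sector and the other side contains the complementary $240^\circ$ sector. Near such a tip the two measures are forced apart by a fixed proportion of the mass of $B(x,r)$, and this is a contradiction.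

Why does this not depend on $p$? Two facts are responsible.
\begin{itemize}
\item If $u$ grows like $s^\alpha$ at a boundary point $z$, then the mass of $B(z,s)$ is comparable with $s^{2-p}(s^\alpha)^{p-1}=s^{1+(\alpha-1)(p-1)}$ (Proposition \ref{prop:mass}). The borderline is $\alpha=1$, with mass $s^1$, for every $p$.
\item For a half plane $\alpha=1$ for every $p$, because linear functions are $p$-harmonic. In a sector of opening $120^\circ$ the growth is slower than $s^{1+\eta}$, up to a constant factor, and in one of opening $240^\circ$ it is at least of order $s^{1-\eta}$, with some $\eta>0$ depending on $p$. We do not need the exact exponents, only that they lie on the two sides of $1$. Explicit barriers with exponents close to $1$ show this (Section \ref{sec:barriers}).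
\end{itemize}

Section \ref{sec:geometry} finds the tips, Section \ref{sec:uniform} collects the geometric properties of $\Omega_1,\Omega_2$ needed for boundary estimates, and Section \ref{sec:basic} proves those estimates and the relation between mass and growth. Sections \ref{sec:barriers} and \ref{sec:tips} treat the tips, and Section \ref{sec:proof} concludes.

\subsection*{Conventions}

$B(w,s)$ is an open disc, and if $B=B(w,s)$ then $4B=B(w,4s)$. We write $d(\cdot)=\operatorname{dist}(\cdot,\Gamma)$. Positive constants $C,c$ depend only on $p_1,p_2,\Gamma$ and may change from line to line.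

\section{Tips near every point, at every scale}\label{sec:geometry}

Similarities carry admissible pairs to admissible pairs, and the measures are transported and multiplied by a constant. So we may assume that the initial triangle has side $1$. The polygon of generation $0$ is this triangle; the polygon of generation $n+1$ arises from that of generation $n$ by erecting an equilateral triangle outward on the middle third of each segment and deleting that middle third. There are $3\cdot4^n$ segments $I$ of generation $n$, with $|I|=3^{-n}$. Parametrized so that all segments of one generation take the same time, the polygons converge uniformly to the Jordan curve $\Gamma$. For a segment $I$ let $K_I\subset\Gamma$ be the \emph{Koch arc} over $I$, that is, the part of $\Gamma$ run through during the time of $I$. It has the same endpoints as $I$.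

Let $T_I$ be the closed isosceles triangle with base $I$, on the outer side of $I$, with base angles $30^\circ$ and apex angle $120^\circ$.

\begin{lemma}\label{lem:triangle}
$K_I\subset T_I$ and $\operatorname{diam}K_I=|I|$. The apex $z$ of $T_I$ belongs to $K_I$ and has distance $|I|/\sqrt3$ from each endpoint of $I$.
\end{lemma}

\begin{proof}
Let $I=[0,1]\times\{0\}$ with the outer side up. The apex of $T_I$ is $z=(\frac12,\frac{\sqrt3}6)$, which is also the tip of the equilateral triangle erected on the middle third. So $z$ is an endpoint of two child segments and lies in $K_I$, and its distance to $(0,0)$ and $(1,0)$ is $(\frac14+\frac1{12})^{1/2}=\frac1{\sqrt3}$. The bases of the four child triangles are the child segments, which lie in $T_I$. The apices of the child triangles are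
\[
\big(\tfrac16,\tfrac{\sqrt3}{18}\big),\quad\big(\tfrac13,\tfrac{\sqrt3}9\big),\quad\big(\tfrac23,\tfrac{\sqrt3}9\big),\quad\big(\tfrac56,\tfrac{\sqrt3}{18}\big).
\]
For the first this is the definition. For the second, start from the midpoint $(\frac5{12},\frac{\sqrt3}{12})$ of the segment from $(\frac13,0)$ to $z$ and move the distance $\frac{\sqrt3}{18}$ in the outer normal direction $(-\frac{\sqrt3}2,\frac12)$. The other two follow by reflection in the line $x_1=\frac12$. All four points lie on the two sides $x_2=x_1/\sqrt3$ and $x_2=(1-x_1)/\sqrt3$ of $T_I$. By convexity the child triangles lie in $T_I$. Iterating, all polygonal arcs over $I$ lie in $T_I$, and so does their limit $K_I$. Finally $\operatorname{diam}T_I=|I|$, and $K_I$ contains the endpoints of $I$.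
\end{proof}

So $K_I$ has, at the apex, a $120^\circ$ tip. To use it we must know that the rest of $\Gamma$ does not come close to $z$ from elsewhere. This follows from the next lemma.

\begin{lemma}[Three-point condition]\label{lem:threepoint}
There is $C_\Gamma\ge1$ such that for distinct $y,z\in\Gamma$ one of the two arcs of $\Gamma$ between $y$ and $z$ has diameter at most $C_\Gamma|y-z|$.
\end{lemma}

\begin{proof}
Call the sets $K_I$ with $|I|=3^{-n}$ the $n$-arcs. Two of them are adjacent if they are distinct and share an endpoint. Since $\Gamma$ is a Jordan curve, distinct nonadjacent $n$-arcs are disjoint.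

\emph{Claim: distinct nonadjacent $n$-arcs $J,J'$ have distance at least $c\,3^{-n}$.} Let $m<n$ be the largest generation below $n$ in which the ancestors of $J$ and $J'$ are equal or adjacent; it exists because any two $0$-arcs are equal or adjacent. The ancestors in generation $m+1$ are distinct and nonadjacent, and they are children of the same $m$-arc or of two adjacent $m$-arcs. The angle between adjacent segments of a generation polygon, measured in the interior, is always $60^\circ$ or $240^\circ$. Indeed, it is $60^\circ$ for the initial triangle; when a bump is erected on a segment, the new vertices have interior angles $240^\circ,60^\circ,240^\circ$, and at an old vertex the directions of the two adjacent segments do not change. Hence up to similarity there are only finitely many configurations formed by the two $(m+1)$-arcs. In each of them the two compact arcs are disjoint, so their distance is at least $c\,3^{-m-1}\ge c\,3^{-n}$. This proves the claim.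

Let $y\ne z$ be points of $\Gamma$. Consider the property that $y$ and $z$ lie in equal or adjacent $n$-arcs. It holds for $n=0$. If it holds for $n$, then $|y-z|\le2\cdot3^{-n}$, so it fails for large $n$. Let $n$ be such that it holds for $n$ and fails for $n+1$. Since it holds for $n$, some arc between $y$ and $z$ has diameter at most $2\cdot3^{-n}$. Since it fails for $n+1$, the claim gives $|y-z|\ge c\,3^{-n-1}$.
\end{proof}

\begin{lemma}[Tips]\label{lem:tips}
There is $c_0>0$ such that for every $x\in\Gamma$ and $0<r<1$ there are $z\in\Gamma$ with $|z-x|\le r/4$, a radius $\rho\in[c_0r,r/4]$, a closed sector $S_z$ with vertex $z$ and opening $2\pi/3$, and a labeling $\{t,f\}=\{1,2\}$ such that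
\[
\Gamma\cap B(z,\rho)\subset S_z,\qquad B(z,\rho)\setminus S_z\subset\Omega_f,\qquad\Omega_t\cap B(z,\rho)\subset S_z.
\]
\end{lemma}

\begin{proof}
(See Figure \ref{fig:tip}.) Choose $n\ge0$ with $3^{-n}\le r/4<3^{1-n}$ and a segment $I$ of generation $n$ with $x\in K_I$. Let $z$ be the apex of $T_I$, let $S_z$ be the closed sector at $z$ spanned by $T_I$, and let $\rho=|I|/(\sqrt3\,C_\Gamma)$. By Lemma \ref{lem:triangle}, $|x-z|\le|I|\le r/4$. Moreover $r/12<|I|\le r/4$, so $\rho\in[c_0r,r/4]$ with $c_0=1/(12\sqrt3\,C_\Gamma)$.

If $y\in\Gamma\setminus K_I$, each of the two arcs of $\Gamma$ from $z$ to $y$ must leave $K_I$. So it contains an endpoint of $I$ and has diameter at least $|I|/\sqrt3$. By Lemma \ref{lem:threepoint}, $|y-z|\ge\rho$. Therefore $\Gamma\cap B(z,\rho)\subset K_I\subset T_I\subset S_z$. The connected set $B(z,\rho)\setminus S_z$ misses $\Gamma$, so it lies in one component, which we call $\Omega_f$. The other component, $\Omega_t$, then satisfies $\Omega_t\cap B(z,\rho)\subset S_z$.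
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=9]
\fill[gray!15] (0,0)--(1,0)--(0.5,0.28868)--cycle;
\draw[gray] (0,0)--(1,0)--(0.5,0.28868)--cycle;
\draw[thick] (0,0)--(0.11111,0)--(0.16667,0.09623)--(0.22222,0)--(0.33333,0)
--(0.38889,0.09623)--(0.33333,0.19245)--(0.44444,0.19245)--(0.5,0.28868)
--(0.55556,0.19245)--(0.66667,0.19245)--(0.61111,0.09623)--(0.66667,0)
--(0.77778,0)--(0.83333,0.09623)--(0.88889,0)--(1,0);
\draw[dashed] (0.5,0.28868) circle (0.085);
\fill (0.5,0.28868) circle (0.007);
\node[above] at (0.5,0.29) {$z$};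
\node[right] at (0.585,0.31) {$B(z,\rho)$};
\node[below] at (0.5,0) {$I$};
\node at (0.5,0.08) {$T_I$};
\end{tikzpicture}
\caption{A tip. The Koch arc over $I$ (second approximation, thick) lies in the shaded triangle $T_I$, whose apex angle at $z$ is $120^\circ$. In a disc $B(z,\rho)$ that the rest of $\Gamma$ does not reach, one complementary component of $\Gamma$ contains the white $240^\circ$ sector, and the other component is confined to the shaded sector. The disc is not drawn to scale.}
\label{fig:tip}
\end{figure}

It will not matter which of the labels $t$ (thin) and $f$ (fat) belongs to which side.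

\section{Corkscrews and chains of balls}\label{sec:uniform}

The estimates of Section \ref{sec:basic} move values of $u_i$ from one point to another by Harnack's inequality. For this we need, in $\Omega_i$ near every boundary point, a disc of comparable size inside $\Omega_i$, and chains of discs of controlled length.

By Lemma \ref{lem:threepoint} and Ahlfors' theorem, $\Gamma$ is the image of a circle under a quasiconformal homeomorphism of $\mathbf R^2$. Discs and exteriors of discs are uniform domains, and images of uniform domains under quasiconformal self-homeomorphisms of $\mathbf R^2$ are uniform \cite{GO,MS}. So $\Omega_1$ and $\Omega_2$ are uniform. That is, there is $C_u\ge1$ such that any $x,y\in\Omega_i$ are joined by a rectifiable curve $\gamma\subset\Omega_i$ of length at most $C_u|x-y|$ with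
\begin{equation}\label{eq:uniform}
\min\big(\ell(\gamma_{x\zeta}),\ell(\gamma_{\zeta y})\big)\le C_u\,d(\zeta)\qquad\text{for all }\zeta\in\gamma,
\end{equation}
where $\gamma_{x\zeta},\gamma_{\zeta y}$ are the two subcurves and $\ell$ is length.

\begin{lemma}\label{lem:G}
There are $K\ge2$ and $r_0>0$ such that for $w\in\Gamma$, $0<s\le r_0$ and $i=1,2$:
\begin{itemize}
\item[\textup{(G1)}] there is a point $a_i(w,s)$, called a corkscrew point, with $B(a_i(w,s),s/K)\subset\Omega_i\cap B(w,s)$;
\item[\textup{(G2)}] if $x,y\in\Omega_i\cap B(w,2s)$ and $d(x),d(y)\ge\delta$ with $0<\delta\le s$, then $x$ and $y$ lie in the first and last ball of a chain of at most $K(1+\log(s/\delta))$ successively intersecting balls $B_j$ with $4B_j\subset\Omega_i\cap B(w,Ks)$.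
\end{itemize}
\end{lemma}

\begin{proof}
Let $0<r_0<\frac12\operatorname{diam}\Gamma$.

(G1). Some point of $\Gamma$ has distance more than $r_0\ge s$ from $w$, and every point of $\Gamma$ is a boundary point of $\Omega_i$. So there are $x\in\Omega_i\cap B(w,s/8)$ and $y\in\Omega_i$ with $|y-w|>s$. Let $\gamma$ be a curve as above from $x$ to $y$. It contains a point $\zeta$ with $|\zeta-w|=s/2$. Both subcurves have length at least $s/4$, so $d(\zeta)\ge s/(4C_u)$ by \eqref{eq:uniform}. Take $a_i(w,s)=\zeta$ and $K\ge4C_u$; then $s/2+s/K\le s$.

(G2). Let $\gamma$ join $x$ to $y$ as above, parametrized by arclength, with length $L\le4C_us$. For $0\le t\le L/2$,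
\[
d(\gamma(t))\ge\max\big(t/C_u,\ \delta-t\big)\ge\frac{t+\delta}{3C_u}.
\]
For the second inequality, if $t\ge\delta/2$ then $t+\delta\le3t$, and if $t<\delta/2$ then $\delta-t>\delta/2>(t+\delta)/3$. Put $t_0=0$ and $t_{k+1}=t_k+(t_k+\delta)/(25C_u)$, stopping at $L/2$, and use the balls $B(\gamma(t_k),d(\gamma(t_k))/8)$. Each center lies in the preceding ball because $(t_k+\delta)/(25C_u)<d(\gamma(t_k))/8$. Since $t_k+\delta$ grows geometrically from $\delta$ to at most $2C_us+\delta$, at most $C(1+\log(s/\delta))$ balls are needed. Do the same from $y$; the two chains meet at $\gamma(L/2)$. All points of $\gamma$ lie in $B(w,(2+4C_u)s)$, and $d(\zeta)\le|\zeta-w|$. So the discs $B(\zeta,d(\zeta)/2)$, $\zeta\in\gamma$, which include the discs $4B_j$, lie in $\Omega_i\cap B(w,Ks)$ for $K$ large.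
\end{proof}

\emph{Small scales.} Choose $s_0\in(0,r_0]$, depending also on $N_1,N_2$, such that the closed $s_0$-neighborhood of $\Gamma$ lies in $N_1\cap N_2$. When we say that an estimate holds for all small scales $s$, we mean that there is $c\in(0,1)$, depending only on $p_1,p_2,\Gamma$, such that it holds for all $w\in\Gamma$ and $0<s\le cs_0$. Each estimate at scale $s$ will be derived from facts and earlier estimates at scales at most $Cs$ and in balls contained in $B(w,Cs)$. So $c$ has to be decreased only finitely many times. The constants in the estimates are independent of $w$, of $s$ and of the pairs $(N_i,u_i)$.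

\section{Growth of $u$ and mass of $\mu$}\label{sec:basic}

\subsection*{Standard facts}

Let $1<p<\infty$ and write $\mathcal A(\xi)=|\xi|^{p-2}\xi$. A function $v\in W^{1,p}_{loc}(D)$ is a \emph{subsolution} (for the exponent $p$) in $D$ if $\int\mathcal A(\nabla v)\cdot\nabla\phi\le0$ for all nonnegative $\phi\in C_0^\infty(D)$, and a \emph{supersolution} if $-v$ is a subsolution. By density one may use nonnegative $\phi\in W^{1,p}(D)$ with compact support in $D$. If $v$ is a subsolution and $m$ is a constant, then $m-v$ is a supersolution. We use the following facts (Serrin; Trudinger; Heinonen--Kilpel\"ainen--Martio).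
\begin{itemize}
\item[(F1)] Subsolutions are locally bounded above, and $p$-harmonic functions have continuous representatives.
\item[(F2)] (Caccioppoli) If $v\ge0$ is a subsolution in a neighborhood of the closure of $B(w,2s)$, then $\int_{B(w,s)}|\nabla v|^p\le Cs^{-p}\int_{B(w,2s)}v^p$.
\item[(F3)] (Harnack) If $v\ge0$ is $p$-harmonic in $4B$, then $\sup_Bv\le C\inf_Bv$.
\item[(F4)] (Weak Harnack) If $v\ge0$ is a supersolution in $B(w,4s)$, then
\[
\Big(\frac1{|B(w,s)|}\int_{B(w,s)}v^q\Big)^{1/q}\le C\operatorname*{ess\,inf}_{B(w,s)}v
\]
for some $q,C>0$ depending only on $p$.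
\item[(F5)] If $B$ is a disc and $v\in W^{1,p}(B)$, there is a $p$-harmonic $h$ in $B$ with $h-v\in W^{1,p}_0(B)$; it minimizes $\int_B|\nabla\cdot|^p$ in this class. If $v$ is a subsolution, then $v\le h\le\operatorname{ess\,sup}_Bv$ in $B$.
\item[(F6)] (Monotonicity) For $\xi\ne\xi'$ the number $(\mathcal A(\xi)-\mathcal A(\xi'))\cdot(\xi-\xi')$ is positive. It is at least $c|\xi-\xi'|^p$ if $p\ge2$, and at least $c|\xi-\xi'|^2(|\xi|+|\xi'|)^{p-2}$ if $p<2$.
\end{itemize}

\subsection*{Decay, Carleson estimate, doubling}

Fix $i$ and write $u,\mu,p,\Omega,a$ for $u_i,\mu_i,p_i,\Omega_i,a_i$. Since $\mu\ge0$, \eqref{eq:mu} says that the extended function $u\ge0$ is a subsolution in $N_i$. So it is locally bounded. We use its continuous representative in $\Omega$, and $u=0$ off $\Omega$. For $w\in\Gamma$ let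
\[
M(w,s)=\sup_{B(w,s)}u>0.
\]

\begin{lemma}[Decay]\label{lem:decay}
Let $v\ge0$ be a bounded subsolution in $B(w,4s)$, with $v=0$ a.e.\ on a ball of radius $\kappa s$ contained in $B(w,s)$. Then $\operatorname{ess\,sup}_{B(w,s)}v\le\theta\operatorname{ess\,sup}_{B(w,4s)}v$ with $\theta=\theta(p,\kappa)\in(0,1)$. In particular there is $\theta=\theta(p,\Gamma)\in(0,1)$ such that for $w\in\Gamma$, small scales $s$ and $k\ge0$
\begin{equation}\label{eq:decay}
M(w,4^{-k}s)\le\theta^kM(w,s),
\end{equation}
and $u$ is continuous near $\Gamma$ and vanishes on $\Gamma$.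
\end{lemma}

\begin{proof}
Let $m=\operatorname{ess\,sup}_{B(w,4s)}v$. Then $m-v\ge0$ is a supersolution that equals $m$ on a ball occupying the fraction $\kappa^2$ of $B(w,s)$. By (F4), $\operatorname{ess\,inf}_{B(w,s)}(m-v)\ge C^{-1}\kappa^{2/q}m$, which is the first assertion. By (G1) for the side opposite to $\Omega$, the function $u$ vanishes on a ball of radius $s/K$ in $B(w,s)$. So the first assertion applies with $\kappa=1/K$ and gives \eqref{eq:decay} by iteration. Since $u$ is bounded near $\Gamma$, \eqref{eq:decay} shows that $u(y)\to0$ as $y$ approaches a point of $\Gamma$.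
\end{proof}

The next estimate says that the supremum of $u$ near $w$ is attained, up to a constant, at the corkscrew point. This makes suprema at different scales comparable through interior chains.

\begin{lemma}[Carleson estimate and doubling]\label{lem:carleson}
There is $\Lambda=\Lambda(p,\Gamma)$ such that for $w\in\Gamma$ and small scales $s$
\begin{equation}\label{eq:carleson}
M(w,s)\le\Lambda\,u(a(w,s)),
\end{equation}
\begin{equation}\label{eq:Mdoubling}
M(w,8s)\le C\,M(w,s).
\end{equation}
\end{lemma}

\begin{proof}
Put $A=u(a(w,s))>0$. Let $y\in\Omega\cap B(w,2s)$, so $d(y)\le2s$. Apply (G2) to $y$ and $a(w,s)$ with $\delta=\min(d(y),s/K)$, for which $s/\delta\le2Ks/d(y)$, and apply (F3) along the chain. Since the number of balls is at most $K(1+\log(2Ks/d(y)))$, this gives $C_1,\gamma>0$ with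
\begin{equation}\label{eq:interior}
u(y)\le A\,\big(C_1s/d(y)\big)^\gamma\qquad(y\in\Omega\cap B(w,2s)).
\end{equation}
So a value of $u$ much larger than $A$ can occur only very close to $\Gamma$. By \eqref{eq:decay}, $u$ would then have to be still larger a little farther away, and we show that this cannot continue.

Suppose that $y_0\in\Omega\cap B(w,s)$ and $u(y_0)>\Lambda A$. By \eqref{eq:interior}, $d(y_0)\le C_1s\Lambda^{-1/\gamma}$. Let $w_0\in\Gamma$ be a point nearest to $y_0$, and fix $n$ with $\theta^{-n}\ge3$. By \eqref{eq:decay},
\[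
M\big(w_0,4^n\cdot2d(y_0)\big)\ge3M\big(w_0,2d(y_0)\big)\ge3u(y_0).
\]
So there is $y_1\in\Omega$ with $u(y_1)\ge2u(y_0)$ and $|y_1-y_0|\le(2\cdot4^n+1)d(y_0)$. Iterate. As long as $y_0,\dots,y_k\in B(w,2s)$ we have $u(y_k)\ge2^k\Lambda A$, hence $d(y_k)\le C_1s(2^k\Lambda)^{-1/\gamma}$ by \eqref{eq:interior}, and $y_{k+1}$ can be chosen with $u(y_{k+1})\ge2u(y_k)$ and $|y_{k+1}-y_k|\le(2\cdot4^n+1)d(y_k)$. If $\Lambda$ is so large that
\[
\sum_{k\ge0}(2\cdot4^n+1)\,C_1s\,(2^k\Lambda)^{-1/\gamma}<s,
\]
then \eqref{eq:decay} is used only at scales $4^n\cdot2d(y_k)<s$, and by induction all $y_k$ lie in $B(w,2s)$. But $u(y_k)\to\infty$, which contradicts the boundedness of $u$ there. This proves \eqref{eq:carleson}.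

For \eqref{eq:Mdoubling}, use \eqref{eq:carleson} at scale $8s$ and then (G2) at scale $8s$ with $\delta=s/K$ and (F3) to get $M(w,8s)\le\Lambda u(a(w,8s))\le Cu(a(w,s))\le CM(w,s)$.
\end{proof}

\subsection*{Mass in terms of growth}

\begin{proposition}\label{prop:mass}
For $w\in\Gamma$ and small scales $s$,
\begin{equation}\label{eq:mass}
C^{-1}s^{2-p}M(w,s)^{p-1}\le\mu(B(w,s))\le C\,s^{2-p}M(w,s)^{p-1}.
\end{equation}
Consequently $\mu$ is finite, positive on every disc centered on $\Gamma$, and doubling at small scales: $\mu(B(w,2s))\le C\mu(B(w,s))$.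
\end{proposition}

\begin{proof}
\emph{Upper bound.} By (F2), $\int_{B(w,2s)}|\nabla u|^p\le Cs^{2-p}M(w,4s)^p$. Let $\phi$ be a smooth cutoff function with $0\le\phi\le1$, $\phi=1$ on $B(w,s)$, support in $B(w,2s)$ and $|\nabla\phi|\le C/s$. By \eqref{eq:mu} and H\"older's inequality,
\[
\mu(B(w,s))\le\frac Cs\int_{B(w,2s)}|\nabla u|^{p-1}\le\frac Cs\Big(s^{2-p}M(w,4s)^p\Big)^{\frac{p-1}p}s^{\frac2p}=C\,s^{2-p}M(w,4s)^{p-1}.
\]
Now use \eqref{eq:Mdoubling}.

\emph{Lower bound.} We must show that $u$ is far from being $p$-harmonic across $\Gamma$. So we compare it with a function $h$ that is. Let $B=B(w,2s)$, $M=M(w,s)$, $E=s^{2-p}M^p$, and let $h$ be $p$-harmonic in $B$ with $h-u\in W_0^{1,p}(B)$. By (F5) and \eqref{eq:Mdoubling}, $0\le u\le h\le\sup_Bu\le CM$. Harnack's inequality on boundedly many balls of radius $s/4$ with centers in $B(w,s)$ gives $h\ge c\sup_{B(w,s)}h\ge cM$ on $B(w,s)$. By (G1) for the opposite side, there is a ball of radius $s/K$ in $B(w,s)\setminus\Omega$. On it $u=0$, so $h-u\ge cM$. By Poincar\'e's inequality in $W_0^{1,p}(B)$,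
\begin{equation}\label{eq:E}
\int_B|\nabla(h-u)|^p\ge cs^{-p}\int_B|h-u|^p\ge cs^{-p}\cdot s^2M^p=cE.
\end{equation}
Put
\[
\mathcal I=\int_B\big(\mathcal A(\nabla h)-\mathcal A(\nabla u)\big)\cdot\nabla(h-u)=-\int_B\mathcal A(\nabla u)\cdot\nabla(h-u),
\]
where the second equality holds because $h$ is $p$-harmonic. We bound $\mathcal I$ from above by $\mu$ and from below by $E$.

\emph{$\mathcal I\le CM\mu(B)$.} Formally this is \eqref{eq:mu} with the test function $v:=h-u$, which satisfies $0\le v\le m:=CM$. To justify it, take $\psi_j\in C_0^\infty(B)$ with $\psi_j\to v$ in $W^{1,p}$, and let $v_j=\min(\max(\psi_j,0),m)$. Since $|v_j-v|\le|\psi_j-v|$, we have $v_j\to v$ in $L^p$. Since $|\nabla v_j|\le|\nabla\psi_j|$ is bounded in $L^p$, $v_j\rightharpoonup v$ weakly in $W^{1,p}$. Each $v_j$ has compact support in $B$, so mollification gives $\phi_j\in C_0^\infty(B)$ with $0\le\phi_j\le m$ and $\|\phi_j-v_j\|_{W^{1,p}}\to0$. Thus $\phi_j\rightharpoonup v$ weakly. Since $|\nabla u|^{p-1}\in L^{p/(p-1)}(B)$,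
\[
\mathcal I=\lim_j\Big(-\int\mathcal A(\nabla u)\cdot\nabla\phi_j\Big)=\lim_j\int\phi_j\,d\mu\le CM\mu(B).
\]

\emph{$\mathcal I\ge cE$.} If $p\ge2$, this is (F6) and \eqref{eq:E}. Let $p<2$. By the minimizing property of $h$, (F2) and \eqref{eq:Mdoubling},
\[
\int_B|\nabla h|^p\le\int_B|\nabla u|^p\le Cs^{2-p}M(w,4s)^p\le CE.
\]
By \eqref{eq:E}, H\"older's inequality with exponents $\frac2p,\frac2{2-p}$, and (F6),
\[
cE\le\int_B|\nabla(h-u)|^p\le C\,\mathcal I^{p/2}\Big(\int_B(|\nabla h|+|\nabla u|)^p\Big)^{1-p/2}\le C\,\mathcal I^{p/2}E^{1-p/2},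
\]
that is, $\mathcal I\ge cE$.

Together, $\mu(B(w,2s))\ge cE/M=cs^{2-p}M(w,s)^{p-1}$. Replacing $s$ by $s/2$ and using \eqref{eq:Mdoubling} we obtain the lower bound in \eqref{eq:mass}.

Finiteness follows by covering $\Gamma$ with finitely many discs, positivity from $M>0$, and doubling from \eqref{eq:mass} and \eqref{eq:Mdoubling}.
\end{proof}

\section{Two barriers}\label{sec:barriers}

We need a supersolution in a sector larger than $120^\circ$ that decays faster than $R$ at the vertex, and a subsolution in a sector smaller than $240^\circ$, vanishing on its sides, that decays more slowly than $R$. The sectors must differ from the given ones for the following reasons. The first function has to be bounded below on the part of a circle in the thin sector. On the fat side the smaller sector keeps us away from $\Gamma$, so that Harnack's inequality gives a lower bound for $u_f$ on a circular arc.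

We look among the functions $v=R^\alpha\cos k\vartheta$ with $\alpha,k>0$ in polar coordinates $(R,\vartheta)$. Put
\[
\mathsf c=\cos k\vartheta,\qquad\mathsf s=\sin k\vartheta,\qquad G=\alpha^2\mathsf c^2+k^2\mathsf s^2>0.
\]
Then $v_R=\alpha R^{\alpha-1}\mathsf c$ and $R^{-1}v_\vartheta=-kR^{\alpha-1}\mathsf s$, so
\[
|\nabla v|^2=R^{2\alpha-2}G>0,\qquad\Delta v=(\alpha^2-k^2)R^{\alpha-2}\mathsf c,\qquad\partial_\vartheta G=2k(k^2-\alpha^2)\mathsf c\,\mathsf s,
\]
and
\begin{align*}
\tfrac12\nabla v\cdot\nabla|\nabla v|^2
&=\tfrac12\Big[\alpha R^{\alpha-1}\mathsf c\,(2\alpha-2)R^{2\alpha-3}G-kR^{\alpha-1}\mathsf s\,R^{2\alpha-3}\,2k(k^2-\alpha^2)\mathsf c\,\mathsf s\Big]\\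
&=R^{3\alpha-4}\,\mathsf c\,\big[\alpha(\alpha-1)G+(\alpha^2-k^2)k^2\mathsf s^2\big].
\end{align*}
Let $\Delta_pv=\operatorname{div}(|\nabla v|^{p-2}\nabla v)$. Since $|\nabla v|^{4-p}\Delta_pv=|\nabla v|^2\Delta v+(p-2)\tfrac12\nabla v\cdot\nabla|\nabla v|^2$, we get
\begin{equation}\label{eq:plap}
|\nabla v|^{4-p}\Delta_pv=R^{3\alpha-4}\,\mathsf c\,\Big\{(p-2)\alpha(\alpha-1)G+(\alpha^2-k^2)\big[\alpha^2\mathsf c^2+(p-1)k^2\mathsf s^2\big]\Big\}.
\end{equation}

For $\alpha=1$ the first term disappears and the brace is $(1-k^2)[\mathsf c^2+(p-1)k^2\mathsf s^2]$. Because $p>1$, the bracket is bounded below by $\min(1,(p-1)k^2)>0$. Hence, for every $p$ and every $k\ne1$, the brace is bounded away from $0$ with the sign of $1-k^2$. The brace is continuous in $\alpha$ and $\vartheta$ and periodic in $\vartheta$, so it keeps this sign for all $\vartheta$ if $\alpha$ is close to $1$. Taking $k=\frac65$ and $k=\frac45$, we obtain $\eta\in(0,1)$, depending only on $p_1,p_2$, such that for $R>0$ and for both exponents $p=p_1$ and $p=p_2$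
\begin{equation}\label{eq:barriers}
\begin{aligned}
R^{1+\eta}\cos\tfrac65\vartheta\ &\text{ is a supersolution in }\ |\vartheta|<\tfrac{5\pi}{12},\\
R^{1-\eta}\cos\tfrac45\vartheta\ &\text{ is a subsolution in }\ |\vartheta|<\tfrac{5\pi}8 .
\end{aligned}
\end{equation}
Here $\mathsf c>0$ in the respective sectors, since $\frac65\cdot\frac{5\pi}{12}=\frac45\cdot\frac{5\pi}8=\frac\pi2$. The functions are smooth with nonvanishing gradient for $R>0$, so the classical inequalities $\Delta_pv\le0$ and $\Delta_pv\ge0$ hold in the weak sense.

We shall compare these barriers with $u_i$ by the following form of the comparison principle, which asks for nothing but continuity at the boundary.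

\begin{lemma}[Comparison]\label{lem:comparison}
Let $D$ be a bounded open set, let $g_-,g_+$ be continuous on $\overline D$ and in $W^{1,p}_{loc}(D)$, let $g_-$ be a subsolution and $g_+$ a supersolution in $D$, and let $g_-\le g_+$ on $\partial D$. Then $g_-\le g_+$ in $D$.
\end{lemma}

\begin{proof}
For $\tau>0$ the set $\{g_-\ge g_++\tau\}$ is a compact subset of $D$. So $\phi=(g_--g_+-\tau)^+$ is in $W^{1,p}(D)$ with compact support in $D$ and may be used as a test function for both. Hence $\int(\mathcal A(\nabla g_-)-\mathcal A(\nabla g_+))\cdot\nabla\phi\le0$. Since $\nabla\phi=\nabla g_--\nabla g_+$ a.e.\ on $\{\phi>0\}$ and $\nabla\phi=0$ a.e.\ elsewhere, (F6) gives $\nabla\phi=0$ a.e. As $\phi$ has compact support in $D$, $\phi=0$. Let $\tau\to0$.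
\end{proof}

\section{The two measures at a tip}\label{sec:tips}

On the thin side the supersolution, suitably scaled, lies above $u_t$, so $u_t$ decays at least like $R^{1+\eta}$ at the tip. On the fat side the subsolution lies below $u_f$, so $u_f$ decays at most like $R^{1-\eta}$. Proposition \ref{prop:mass} turns this into statements about the measures.

\begin{lemma}\label{lem:twotips}
Let $z,\rho,S_z,t,f$ be as in Lemma \ref{lem:tips}, with $r$ so small that the estimates of Section \ref{sec:basic} hold at all scales up to $\rho$. For $0<\varepsilon\le\frac14$,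
\begin{align}
\mu_t(B(z,\varepsilon\rho))&\le C\,\varepsilon^{1+\eta(p_t-1)}\,\mu_t(B(z,\rho)),\label{eq:thin}\\
\mu_f(B(z,\varepsilon\rho))&\ge c\,\varepsilon^{1-\eta(p_f-1)}\,\mu_f(B(z,\rho)),\label{eq:fat}
\end{align}
with $C,c$ independent of $x,r,\varepsilon$.
\end{lemma}

\begin{proof}
Write $M_i$ for the function $M$ associated with $u_i$.

\emph{Thin side.} Use polar coordinates at $z$ with $S_z=\{|\vartheta|\le\pi/3\}$. On $S_z$ we have $\cos\frac65\vartheta\ge\cos72^\circ>\frac3{10}$. Let $D=\Omega_t\cap B(z,\rho/2)$. Then $\overline D\subset S_z$, and $z\notin D$ because $z\in\Gamma$. Let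
\[
V=\tfrac{10}3\,M_t(z,\rho)\,(2R/\rho)^{1+\eta}\cos\tfrac65\vartheta,\qquad V(z)=0.
\]
This is continuous on $\overline D$ and, by \eqref{eq:barriers}, a supersolution in $D$ for the exponent $p_t$. A point of $\partial D$ either lies on $\Gamma$, where $u_t=0\le V$, or satisfies $R=\rho/2$, where $V\ge M_t(z,\rho)\ge u_t$. By Lemma \ref{lem:decay}, $u_t$ is continuous on $\overline D$. So Lemma \ref{lem:comparison} gives $u_t\le V$ in $D$, and therefore $M_t(z,\varepsilon\rho)\le C\varepsilon^{1+\eta}M_t(z,\rho)$. Using \eqref{eq:mass} at both scales,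
\[
\mu_t(B(z,\varepsilon\rho))\le C(\varepsilon\rho)^{2-p_t}\,\varepsilon^{(1+\eta)(p_t-1)}M_t(z,\rho)^{p_t-1}\le C\,\varepsilon^{1+\eta(p_t-1)}\mu_t(B(z,\rho)),
\]
because $2-p_t+(1+\eta)(p_t-1)=1+\eta(p_t-1)$.

\emph{Fat side.} Now let $\vartheta=0$ be the axis of the complementary sector, so that
\[
B(z,\rho)\setminus S_z=\{0<R<\rho,\ |\vartheta|<2\pi/3\}\subset\Omega_f .
\]
Consider the arc $R=\rho/2$, $|\vartheta|\le5\pi/8$. Its points have distance at least $\frac\rho2\sin\frac\pi{24}$ from $S_z$, hence from $\Gamma\cap B(z,\rho)$, and at least $\rho/2$ from the rest of $\Gamma$. By (G2) with $w=z$, $s=\rho$, $\delta=c\rho$, applied to such a point and $a_f(z,\rho)$, by (F3), and by \eqref{eq:carleson}, we have $u_f\ge m:=c\,M_f(z,\rho)$ on this arc. Let $D=\{0<R<\rho/2,\ |\vartheta|<5\pi/8\}\subset\Omega_f$ and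
\[
V=m\,(2R/\rho)^{1-\eta}\cos\tfrac45\vartheta,\qquad V(z)=0,
\]
which is continuous on $\overline D$ and, by \eqref{eq:barriers}, a subsolution in $D$ for the exponent $p_f$. On the two straight sides of $D$ and at $z$ we have $V=0\le u_f$. On the arc $R=\rho/2$ we have $V\le m\le u_f$. Again $u_f$ is continuous on $\overline D$, so Lemma \ref{lem:comparison} gives $u_f\ge V$ in $D$. Letting $R\uparrow\varepsilon\rho$ with $\vartheta=0$ gives $M_f(z,\varepsilon\rho)\ge c\,\varepsilon^{1-\eta}M_f(z,\rho)$. By \eqref{eq:mass},
\[
\mu_f(B(z,\varepsilon\rho))\ge c(\varepsilon\rho)^{2-p_f}\,\varepsilon^{(1-\eta)(p_f-1)}M_f(z,\rho)^{p_f-1}\ge c\,\varepsilon^{1-\eta(p_f-1)}\mu_f(B(z,\rho)).\qedhere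
\]
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

Suppose that $\mu_1\not\perp\mu_2$. Both measures are finite. Write $\mu_2=g\mu_1+\sigma$ with $\sigma\perp\mu_1$ and $0\le g\in L^1(\mu_1)$; then $\mu_1(\{g>0\})>0$. By the Besicovitch differentiation theorem for Radon measures, $\mu_1$-almost every point $x$ is a Lebesgue point of $g$ and satisfies $\sigma(B(x,r))/\mu_1(B(x,r))\to0$. So there is $x\in\Gamma$ with $\lambda:=g(x)\in(0,\infty)$ and
\[
\kappa(r):=\frac1{\mu_1(B(x,r))}\Big[\int_{B(x,r)}|g-\lambda|\,d\mu_1+\sigma(B(x,r))\Big]\longrightarrow0\qquad(r\to0).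
\]
Hence
\begin{equation}\label{eq:prop}
|\mu_2(A)-\lambda\mu_1(A)|\le\kappa(r)\,\mu_1(B(x,r))\qquad\text{for all Borel }A\subset B(x,r).
\end{equation}

The error in \eqref{eq:prop} is measured against the mass of $B(x,r)$. So \eqref{eq:prop} says something about a subset $A$ only if $A$ carries a fixed fraction of that mass. This is why the tip must have size comparable with $r$, and why $\varepsilon$ will be fixed before $r\to0$.

For small $r$ let $z,\rho,t,f$ (depending on $r$) be as in Lemma \ref{lem:tips}. Since $|z-x|\le r/4$ and $c_0r\le\rho\le r/4$,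
\[
B(z,\rho)\subset B(x,r)\subset B(z,2r),\qquad2r\le C\rho.
\]
Fix $\varepsilon\in(0,\frac14]$, to be chosen below, and set
\[
q_i(r)=\frac{\mu_i(B(z,\varepsilon\rho))}{\mu_i(B(x,r))}\in[0,1],\qquad Q(r)=\frac{\mu_2(B(x,r))}{\mu_1(B(x,r))}.
\]

\emph{Proportionality.} By \eqref{eq:prop} with $A=B(x,r)$, $|Q-\lambda|\le\kappa(r)$. By \eqref{eq:prop} with $A=B(z,\varepsilon\rho)$, $|q_2Q-\lambda q_1|\le\kappa(r)$. Since $0\le q_2\le1$,
\[
\lambda|q_2-q_1|\le q_2|\lambda-Q|+|q_2Q-\lambda q_1|\le2\kappa(r),
\]
and therefore $q_2(r)-q_1(r)\to0$ as $r\to0$, for every fixed $\varepsilon$.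

\emph{Tips.} By \eqref{eq:thin} and $B(z,\rho)\subset B(x,r)$,
\[
q_t(r)\le C\,\varepsilon^{1+\eta(p_t-1)}.
\]
By boundedly many applications of doubling (Proposition \ref{prop:mass}), $\mu_f(B(z,\rho))\ge c\,\mu_f(B(z,2r))\ge c\,\mu_f(B(x,r))$. So \eqref{eq:fat} gives
\[
q_f(r)\ge c\,\varepsilon^{1-\eta(p_f-1)}.
\]
Here $c,C$ depend neither on $\varepsilon$ nor on the (small) radius $r$. For either labeling $\{t,f\}=\{1,2\}$ we have
\begin{equation}\label{eq:exponents}
1-\eta(p_f-1)<1<1+\eta(p_t-1).
\end{equation}
So we can fix $\varepsilon$ so small that $c\,\varepsilon^{1-\eta(p_f-1)}-C\,\varepsilon^{1+\eta(p_t-1)}\ge b$ with some $b>0$, for both labelings. Then $|q_2(r)-q_1(r)|=|q_f(r)-q_t(r)|\ge b$ for all small $r$, in contradiction to $q_2(r)-q_1(r)\to0$. \qed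

\begin{remark}
Display \eqref{eq:exponents} explains why the exponents on the two sides need not be equal: each measure is compared with the power $\varepsilon^1$, and this borderline is the same for all $p$. After Section \ref{sec:geometry} the proof uses only two properties of the Jordan curve $\Gamma$, the three-point condition (Lemma \ref{lem:threepoint}) and the presence of tips near every point at every small scale (Lemma \ref{lem:tips}). The latter is essential for the argument. On a polygon, for example, the interior points of the edges have no tips nearby at small scales, and the argument says nothing about them.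
\end{remark}

\begin{thebibliography}{9}

\bibitem{BIRS}
\emph{Where We Are At With $p$ Harmonic Measure},
\texttt{http://www.birs.ca/workshops/2010/10w5066/files/lewis.pdf}

\bibitem{BCGJ}
Bishop, Carleson, Garnett, Jones,
\emph{Harmonic measures supported on curves},
Pacific J. Math. 138 (1989).

\bibitem{GO}
Gehring, Osgood, 1979.

\bibitem{MS}
Martio, Sarvas, 1979.

\end{thebibliography}

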